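# Large clique minors in graphs with edge expansion proportional to the maximum degree

All logarithms are natural. For disjoint vertex sets $A,B$ we write $e(A,B)$ for the number of edges between them. $N(B)$ is the set of vertices with a neighbor in $B$.

## 1. Expanders whose degree is proportional to $n$

**Definition (edge expansion).** For a graph $G$ on $n$ vertices and a nonempty $S\subseteq V(G)$ put
$$h(S)=\frac{e(S,V(G)\setminus S)}{|S|},\qquad h(G)=\min\{h(S):\ S\neq\emptyset,\ |S|\le n/2\}.$$

In $K_n$ a set $S$ sends out $|S|(n-|S|)$ edges, so $h(S)=n-|S|$ and $h(K_n)=\lceil n/2\rceil$, about half the degree. In the cycle $C_8$ a path on four vertices sends out two edges, so $h(C_8)\le \frac12$. No nonempty set of at most four vertices sends out fewer than two edges, so equality holds.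

**Definition (clique minor).** $G$ has a $K_r$ minor if there are $r$ disjoint nonempty vertex sets, called *branch sets*, each inducing a connected subgraph, with an edge of $G$ between every two of them. More generally, contracting disjoint connected sets, deleting the other vertices and keeping one edge for each adjacent pair of sets gives a *minor* of $G$. A minor of a minor is a minor.

Take the Petersen graph: an outer 5-cycle $u_1\dots u_5$, spokes $u_iv_i$, and inner edges $v_iv_{i+2}$. The five sets $\{u_i,v_i\}$ are connected. Sets with consecutive indices are joined by an outer edge, and sets whose indices differ by two are joined by an inner edge. So there is a $K_5$ minor.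

Suppose $G$ has maximum degree at most $d$ and $h(G)\ge\varepsilon d$ for a constant $\varepsilon>0$. How large a clique minor must $G$ have? One case needs only the following theorem of Kostochka (Combinatorica 1984) and Thomason (Math. Proc. Cambridge Philos. Soc. 1984): there is a constant $c_{KT}>0$ such that
$$\text{average degree}\ \ge D\ge 3\quad\Longrightarrow\quad K_r\text{ minor with } r\ge c_{KT}\,\frac{D}{\sqrt{\log D}}.\tag{1}$$

**Proposition A.** Let $\varepsilon,\delta>0$. There are $n_0,c>0$ such that every graph $G$ on $n\ge n_0$ vertices with maximum degree at most $d$, $h(G)\ge\varepsilon d$ and $d\ge\delta n$ has a $K_r$ minor with $r\ge c\sqrt{nd/\log d}$.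

*Proof.* Apply $h(S)\ge\varepsilon d$ to single vertices: every degree is at least $\varepsilon d$. Hence $\varepsilon\le1$, and the average degree is at least $D=\varepsilon d\ge\varepsilon\delta n\ge3$ for $n$ large. Since $\log D\le\log d$ and $d=\sqrt d\sqrt d\ge\sqrt{\delta n}\,\sqrt d$, (1) gives
$$r\ge c_{KT}\frac{\varepsilon d}{\sqrt{\log d}}\ge c_{KT}\,\varepsilon\sqrt\delta\,\sqrt{\frac{nd}{\log d}}.\qquad\square$$

What changes when $d$ is much smaller than $n$? The same argument still gives a clique minor of order $d/\sqrt{\log d}$, but this falls short of $\sqrt{nd/\log d}$ by a factor $\sqrt{n/d}$. The graph has the right number of edges, spread over too many vertices. It is natural to contract connected sets of some size $\ell$ first. A set of $\ell$ vertices sends out about $d\ell$ edges, and there are about $n/\ell$ sets. These two numbers agree when $\ell\approx\sqrt{n/d}$, and then the contracted graph has about $\sqrt{nd}$ vertices and a chance to be dense. This plan settles large $d$ (Section 5) and then fails for a definite reason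 when $d$ is small (Section 6).

## 2. Statements for all degrees, and the scale $\sqrt{nd/\log d}$

The question appears in "List Of Open Problems Matrix-Ibs Workshop Structural Graph Theory Downunder III". Let $G$ have $n\ge n_0$ vertices, maximum degree at most $d=d(n)\ge3$ and $h(G)\ge\varepsilon d$. Must $G$ have a clique minor on $\Omega(\sqrt{nd/\log d})$ vertices, where $n_0$ and the implicit constant may depend on $\varepsilon$ but not on $n$ or $d$? The source records two known results. The answer is yes if in addition $h(S)\ge(1/2+\varepsilon)d$ for every $S$ with $|S|\le\varepsilon n$. Also, every graph as in the question has a clique minor on $\Omega(\sqrt n)$ vertices, so the answer is yes for constant $d$. We prove that the answer is yes in general.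

**Theorem 1.** For every $\varepsilon>0$ there are $n_0,c>0$ such that every graph $G$ on $n\ge n_0$ vertices with maximum degree at most $d$, $d\ge 3$, and $h(G)\ge \varepsilon d$ has a $K_r$ minor with $r\ge c\sqrt{nd/\log d}$.

**Theorem 2.** The conclusion of Theorem 1 holds (with other $n_0,c$) if $h(G)\ge\varepsilon d$ is replaced by: $h(S)\ge\varepsilon d$ for all $S$ with $n/3\le|S|\le n/2$.

**Theorem 3.** There are constants $\varepsilon_0,C,n_1>0$ such that for all $n\ge n_1$ and $3\le d\le n$ there is a graph $G$ on between $n/2$ and $n$ vertices with maximum degree at most $d$ and $h(G)\ge\varepsilon_0 d$, having no $K_r$ minor with $r\ge C\sqrt{nd/\log d}$.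

Two checks by hand. First, a $K_r$ minor uses $\binom r2$ different edges, so $\binom r2\le nd/2$ and $r\le1+\sqrt{nd}$. Only the logarithm separates Theorem 1 from edge counting, and for bounded $d$ nothing does. Second, some expansion is needed: at least two disjoint copies of $K_{d+1}$ have $h=0$ and no clique minor larger than $K_{d+1}$, which is far below $\sqrt{nd/\log d}$ once $n$ is much larger than $d\log d$.

Here is a heuristic for the logarithm. In a $d$-regular graph, two "random-like" sets of size $\ell$ have about $d\ell^2/n$ edges between them, so one expects them to be nonadjacent with probability about $e^{-d\ell^2/n}$. With $\ell\approx\sqrt{n/d}$ two sets meet with constant probability. With $\ell\approx\sqrt{n\log d/d}$ they fail to meet with probability only a power of $1/d$, and the number of disjoint sets is then $n/\ell\approx\sqrt{nd/\log d}$, the target.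

**Notation for Sections 3–6.** $G$ is as in Theorem 1. As in Proposition A, all degrees are at least $\varepsilon d$, so $\varepsilon\le1$ and $d\le n/\varepsilon$. Put
$$\varepsilon'=\frac\varepsilon4,\qquad \gamma=\frac{\varepsilon'^2}4=\frac{\varepsilon^2}{64},\qquad c_0=\frac{\varepsilon^2\gamma^3}{16\cdot9216}.$$
"$n$ large" means $n\ge n_0(\varepsilon)$. The letter $K$ is a large constant depending only on $\varepsilon$, chosen once in Section 5 and again in Section 6, and always $\kappa=\varepsilon/(128K)$.

## 3. Setting aside badly expanding pieces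

We will build the sets one at a time inside a shrinking reservoir $R$. Let $M$ be the union of the sets built so far. The induced graph $G[R]$ may stop expanding, and then we throw the offending pieces of $R$ into a garbage set $S$. The next lemma says that as long as $M$ is small and $S$ sends few edges to $R$, the garbage stays small.

**Lemma 4 (Partition Lemma).** Let $V(G)=M\cup S\cup R$ be a partition with $|M|\le\varepsilon n/16$, $|R|\ge0.4n$ and $e(S,R)\le\frac\varepsilon4d|S|$. Then $|S|\le n/12$ and $|R|\ge0.85n$.

*Proof.* Suppose $|S|>n/2$. Then $V\setminus S$ has at least $|R|\ge0.4n$ and at most $n/2$ vertices, so expansion of $V\setminus S$ gives $e(S,V\setminus S)\ge0.4\,\varepsilon dn$. On the other hand $|S|\le0.6n$, so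
$$e(S,V\setminus S)\le e(S,R)+e(S,M)\le\tfrac\varepsilon4d\cdot0.6n+d|M|\le(0.15+0.0625)\,\varepsilon dn,$$
a contradiction. So $|S|\le n/2$, and expansion of $S$ (if nonempty) gives
$$\varepsilon d|S|\le e(S,M)+e(S,R)\le d|M|+\tfrac\varepsilon4d|S|.$$
Hence $|S|\le\frac4{3\varepsilon}|M|\le\frac n{12}$, and $|R|\ge(1-\frac1{12}-\frac1{16})n=\frac{41}{48}n\ge0.85n$. $\square$

## 4. Connected sets with spread-out neighborhoods

For the density plan, a set of $\ell$ vertices should have about $d\ell$ *different* neighbors, not just $d\ell$ outgoing edges. Connectedness and expansion of $G$ do not ensure this, as an example below shows. The sets will be trails of random walks, and the tool is the spectral gap.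

**Spectral facts.** The Laplacian $L$ of a graph acts by $(Lg)(x)=\sum_{y\sim x}(g(x)-g(y))$, and $\langle g,Lg\rangle=\sum_{xy\in E}(g(x)-g(y))^2$. Its smallest eigenvalue is $0$, with eigenvector $\mathbf 1$. Let $\lambda_2$ be its smallest eigenvalue on $\mathbf 1^\perp$. If all degrees are at most $d$, then $(a-b)^2\le2a^2+2b^2$ shows that all eigenvalues are at most $2d$.

**Lemma 5 (Cheeger inequality).** A graph on $n'\ge2$ vertices with maximum degree at most $d$ and $h$ as in Section 1 satisfies $\lambda_2\ge h^2/(2d)$.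

*Proof.* Let $f\perp\mathbf 1$ be an eigenvector for $\lambda=\lambda_2$. It takes both signs. Replacing $f$ by $-f$ if necessary, $|\{f>0\}|\le n'/2$. Let $g=\max(f,0)\ne0$. Where $g(x)>0$, we have $g(x)=f(x)$ and $g\ge f$ elsewhere, so $(Lg)(x)\le(Lf)(x)=\lambda g(x)$. Hence $\langle g,Lg\rangle\le\lambda\|g\|^2$. Every set $\{g^2>\tau\}$ with $\tau\ge0$ has at most $n'/2$ elements, so
$$h\|g\|^2=h\int_0^\infty|\{g^2>\tau\}|\,d\tau\le\int_0^\infty e(\{g^2>\tau\},\{g^2\le\tau\})\,d\tau=\sum_{xy\in E}|g(x)^2-g(y)^2|,$$
because an edge $xy$ is counted exactly for $\tau$ between $g(x)^2$ and $g(y)^2$. By Cauchy–Schwarz the right side is at most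
$$\sqrt{\sum_{xy}(g(x)-g(y))^2}\ \sqrt{\sum_{xy}(g(x)+g(y))^2}\le\sqrt{\lambda\|g\|^2}\,\sqrt{2d\|g\|^2}.$$
So $h^2\le2d\lambda$. $\square$

**Example (few neighbors despite expansion).** Bollobás (European J. Combin. 1988) gives an absolute $c_1>0$ and, for all large even $n$, cubic graphs on $n$ vertices with $h\ge c_1$. Let $H$ be one of them. Replace each vertex by an independent class of $b$ vertices and each edge by a $K_{b,b}$. The result $G$ is $d$-regular with $d=3b$. Its adjacency matrix is $A_H\otimes J_b$, with $J_b$ the all-ones $b\times b$ matrix, so the eigenvalues of its Laplacian are $b(3-\mu)$ for $\mu$ an eigenvalue of $A_H$, together with $3b$ if $b\ge2$. By Lemma 5, $\lambda_2(L_H)\ge c_1^2/6$, and $c_1\le3$ gives $c_1^2/6\le 3$, so $\lambda_2(L_G)\ge bc_1^2/6$. Decomposing $\mathbf 1_S$ along $\mathbf 1$ and $\mathbf 1^\perp$, for $|S|\le|V(G)|/2$ we get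
$$e(S,V\setminus S)=\langle\mathbf 1_S,L\mathbf 1_S\rangle\ge\lambda_2|S|\Big(1-\frac{|S|}{|V(G)|}\Big)\ge\frac{\lambda_2|S|}2.$$
Thus $h(G)\ge bc_1^2/12=dc_1^2/36$. But if $B$ is the union of the classes of a connected set of at least two vertices of $H$, then $B$ is connected and $|N(B)|\le3|B|$, not of order $d|B|$.

**The lazy walk.** Let $R\subseteq V$ with $n'=|R|\ge n/2$ and $h(G[R])\ge\varepsilon'd$, let $L$ be the Laplacian of $G[R]$, and put $P=I-\frac1{2d}L$. Off the diagonal, $P$ has entries $\frac1{2d}$ on edges and $0$ elsewhere. Its diagonal entries are at least $\frac12$, and its rows sum to $1$. So $P$ is symmetric and stochastic. (For $G[R]$ a single edge and $d=3$, $P$ has diagonal entries $\frac56$, off-diagonal entries $\frac16$, and eigenvalues $1,\frac23$.) The eigenvalues of $P$ lie in $[0,1]$, as those of $L$ lie in $[0,2d]$. By Lemma 5, $\lambda_2\ge\varepsilon'^2d/2$, so on $\mathbf 1^\perp$ the eigenvalues of $P$ are at most $1-\varepsilon'^2/4=1-\gamma$. Consequently, with $J$ the all-ones matrix, in the positive semidefinite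 order,
$$P^k\preceq(1-\gamma)^kI+\tfrac1{n'}J\quad(k\ge0),\qquad\sum_{i,j=1}^\ell(1-\gamma)^{|i-j|}\le\ell\Big(1+2\sum_{k\ge1}(1-\gamma)^k\Big)\le\frac{2\ell}\gamma.\tag{2}$$

Let $2\le\ell\le n/2$ and let $W_1,\dots,W_\ell$ be the walk with transition matrix $P$ started from the uniform distribution on $R$. This distribution is stationary, so $\Pr(W_i=x,W_j=y)=\frac1{n'}P^{|i-j|}(x,y)$. Let $B^0$ be the set of visited vertices. It is connected in $G[R]$ and has at most $\ell$ vertices. Write $\deg_B(u)$ for the number of neighbors of $u$ in $B$.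

**Lemma 6 (Walk Lemma).**

1. For every $U\subseteq R$: $\ \Pr(B^0\cap U=\emptyset)\le\exp\big(-\gamma(\ell-1)|U|/n'\big)\le\exp\big(-\gamma\ell|U|/(2n)\big)$.
2. With probability at least $3/4$: $\ |B^0|\ge\gamma\ell/12$.
3. With probability at least $3/4$: $\ \sum_{u\in V(G)}\deg_{B^0}(u)^2\le\frac{8\ell d}\gamma+\frac{8\ell^2d^2}n$.

*Proof.* **Part 1: hitting a fixed set.** Let $Y=R\setminus U$ and let $D$ be the coordinate projection onto $Y$. The probability of staying in $Y$ is $\frac1{n'}\mathbf 1_Y^T(DPD)^{\ell-1}\mathbf 1_Y\le\|DPD\|^{\ell-1}$, since $\|\mathbf 1_Y\|^2\le n'$. If $Y=\emptyset$ it is $0$. Otherwise, as $DPD$ is positive semidefinite, its norm is the maximum of $f^TPf$ over unit vectors $f$ supported on $Y$. Let $a^2=(\sum_xf(x))^2/n'$ be the squared length of the component of $f$ along $\mathbf 1$. By Cauchy–Schwarz $a^2\le|Y|/n'$, so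
$$f^TPf\le a^2+(1-\gamma)(1-a^2)=1-\gamma(1-a^2)\le1-\gamma|U|/n'.$$
Use $1-x\le e^{-x}$, then $\ell-1\ge\ell/2$ and $n'\le n$.

**Part 2: few repetitions.** Let $N$ be the number of pairs $(i,j)$ with $W_i=W_j$. By (2) and $\ell\le n/2\le n'$,
$$\mathbb EN=\sum_{i,j}\tfrac1{n'}\operatorname{tr}P^{|i-j|}\le\sum_{i,j}\Big((1-\gamma)^{|i-j|}+\tfrac1{n'}\Big)\le\frac{2\ell}\gamma+\frac{\ell^2}{n'}\le\frac{3\ell}\gamma.$$
By Markov, $N\le12\ell/\gamma$ with probability at least $\frac34$. If $v$ is visited $m_v$ times, then $\sum_vm_v=\ell$ and $\sum_vm_v^2=N$, so Cauchy–Schwarz gives $\ell^2\le|B^0|N$, and $|B^0|\ge\gamma\ell/12$.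

**Part 3: spread neighborhoods.** Let $A$ be the $R\times V(G)$ adjacency matrix and
$$F=\sum_{u\in V}|\{i:W_iu\in E(G)\}|^2=\sum_{i,j}(AA^T)(W_i,W_j).$$
This is at least the sum in the statement. If $X\preceq X'$ and $Z$ is positive semidefinite, then $\operatorname{tr}(XZ)\le\operatorname{tr}(X'Z)$, since $\operatorname{tr}((X'-X)Z)=\operatorname{tr}(Z^{1/2}(X'-X)Z^{1/2})\ge0$. With $Z=AA^T$ and (2),
$$\mathbb E(AA^T)(W_i,W_j)=\tfrac1{n'}\operatorname{tr}(P^{|i-j|}AA^T)\le\tfrac1{n'}\Big((1-\gamma)^{|i-j|}\operatorname{tr}AA^T+\tfrac1{n'}\mathbf 1^TAA^T\mathbf 1\Big).$$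
Here $\operatorname{tr}AA^T=\sum_{x\in R}\deg_G(x)\le n'd$, and $\mathbf 1^TAA^T\mathbf 1=\sum_u\deg_R(u)^2\le d\sum_u\deg_R(u)\le n'd^2$. So the expectation is at most $(1-\gamma)^{|i-j|}d+d^2/n'$. Summing with (2), $\mathbb EF\le\frac{2\ell d}\gamma+\frac{\ell^2d^2}{n'}$. Markov with factor $4$ and $n'\ge n/2$ give the claim. $\square$

**Definition ($\ell$-core).** A set $B^0\subseteq V$ is an *$\ell$-core* if the inequalities in parts 2 and 3 of Lemma 6 hold for it:
$$|B^0|\ge\frac{\gamma\ell}{12},\qquad\sum_{u\in V(G)}\deg_{B^0}(u)^2\le\frac{8\ell d}\gamma+\frac{8\ell^2d^2}n.$$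
This depends only on $G$, $\ell$ and $B^0$, not on $R$, so a core stays a core when the reservoir shrinks. By Lemma 6 the visited set is an $\ell$-core with probability at least $\frac12$.

In $K_n$ with $d=n-1$, $n\ge2$, every set with $\gamma\ell/12\le|B^0|\le\ell$ is an $\ell$-core: the sum is at most $n\ell^2\le8\ell^2(n-1)^2/n$. In the blow-up example on $n$ vertices (with $\varepsilon=c_1^2/36$), a union $B^0$ of classes with $|B^0|=\ell$ has $\deg_{B^0}(u)\in\{0\}\cup[b,\infty)$. Therefore $\sum_u\deg_{B^0}(u)^2\ge b\sum_u\deg_{B^0}(u)=b\cdot3b\,\ell=d^2\ell/3$. If $d\ge48/\gamma$ and $\ell<n/48$, this exceeds $8\ell d/\gamma+8\ell^2d^2/n$, so $B^0$ is not an $\ell$-core.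

**Lemma 7 (Spread Lemma).** If $B^0$ is an $\ell$-core and $R_1\subseteq V\setminus B^0$ satisfies $e(B^0,R_1)\ge\frac\varepsilon8d\cdot\frac{\gamma\ell}{12}$, then $|N(B^0)\cap R_1|\ge c_0\min(d\ell,n)$.

*Proof.* We have $e(B^0,R_1)=\sum_{u\in N(B^0)\cap R_1}\deg_{B^0}(u)$. By Cauchy–Schwarz and $\gamma\le1$,
$$|N(B^0)\cap R_1|\ge\frac{e(B^0,R_1)^2}{\sum_u\deg_{B^0}(u)^2}\ge\frac{\varepsilon^2\gamma^2d^2\ell^2/9216}{\frac{16}\gamma\max(\ell d,\ell^2d^2/n)}=c_0\min(d\ell,n).\qquad\square$$

## 5. A dense quotient, and the case $d>\sqrt n$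

We now carry out the plan of Section 1.

**Lemma 8.** For every $\varepsilon>0$ one can choose $K$ so that for $n$ large every $G$ as in Theorem 1 has a minor on $\lceil t\rceil$ vertices with average degree at least $D=\frac{\varepsilon\gamma}{96}t$, where $t=\kappa\sqrt{nd}$.

*Proof.* **Step 1: parameters.** Let $\ell=\lceil K\sqrt{n/d}\,\rceil$, with $K$ so large that
$$K\sqrt\varepsilon\ge2,\qquad\exp\big(-\tfrac12\gamma c_0\min(K^2,K\sqrt\varepsilon)\big)\le\tfrac18.\tag{3}$$
Since $n/d\ge\varepsilon$, we have $K\sqrt{n/d}\ge K\sqrt\varepsilon\ge2$, so $2\le\ell\le2K\sqrt{n/d}\le2K\sqrt n\le n/2$ for $n$ large. Also $t\ge\kappa\sqrt n\ge2$ for $n$ large, and $2t\ell\le4\kappa Kn=\varepsilon n/32\le\varepsilon n/16$.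

**Step 2: the process.** We collect cores while keeping the reservoir expanding. Maintain a partition $V=M\cup S\cup R$, where $M$ is the disjoint union of connected $\ell$-cores $B_1,\dots,B_s$ with $|B_j|\le\ell$, and
$$e(S,R)\le\tfrac\varepsilon4d|S|,\qquad|M|\le\tfrac{\varepsilon n}{16},\qquad|R|\ge0.85n.$$
Start with $R=V$, $M=S=\emptyset$. Perform the first applicable step:

* *Trim.* If there is a nonempty $X\subseteq R$ with $|X|\le|R|/2$ and $e(X,R\setminus X)<\frac\varepsilon4d|X|$, move $X$ from $R$ to $S$.
* *Extend.* If $s<t$, find a connected $\ell$-core $B\subseteq R$ with $|B|\le\ell$ joined by edges to at least $\frac{\varepsilon\gamma}{48}s$ of the sets $B_1,\dots,B_s$, and move it to $M$ as a new set.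

**Step 3: the invariants survive.** After a trim, the new number of edges between $S$ and $R$ is at most $e(S,R)+e(X,R\setminus X)\le\frac\varepsilon4d(|S|+|X|)$. The new reservoir has at least $0.425n\ge0.4n$ vertices, and Lemma 4 raises this to $0.85n$. An extension shrinks $R$ and leaves $S$ unchanged, so $e(S,R)$ does not grow. There are now fewer than $t+1\le2t$ sets, so $|M|\le2t\ell\le\varepsilon n/16$. Before the step $|S|\le n/12$ by Lemma 4, and $S$ is unchanged, so $|R|\ge(1-\frac1{12}-\frac1{16})n\ge0.85n$. Finally, $2|S|+|M|\le2n$ strictly increases at every step, so the process stops. Provided an extension is always possible when required, it stops only with $s\ge t$. No set $B_j$ is ever removed, so then $s=\lceil t\rceil$.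

**Step 4: extension is possible.** Suppose no trim applies and $s<t$. Then $h(G[R])\ge\varepsilon'd$. First we find many $B_j$ that still see $R$. As $|M\cup S|\le n/2$, expansion gives $e(M\cup S,R)\ge\varepsilon d(|M|+|S|)$. Subtracting $e(S,R)\le\frac\varepsilon4d|S|$ gives $e(M,R)\ge\varepsilon d|M|$. Let $J=\{j:e(B_j,R)\ge\frac\varepsilon2d|B_j|\}$. The indices outside $J$ contribute at most $\frac\varepsilon2d|M|$, so $\sum_{j\in J}e(B_j,R)\ge\frac\varepsilon2d|M|$. Since $e(B_j,R)\le d|B_j|$,
$$\ell|J|\ge\sum_{j\in J}|B_j|\ge\frac\varepsilon2|M|\ge\frac\varepsilon2\cdot\frac{\gamma\ell}{12}s,\qquad\text{so}\quad|J|\ge\frac{\varepsilon\gamma}{24}s.$$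
For $j\in J$ we have $e(B_j,R)\ge\frac\varepsilon2d\cdot\frac{\gamma\ell}{12}$, and Lemma 7 gives $|N(B_j)\cap R|\ge c_0\min(d\ell,n)$. Run the walk of length $\ell$ in $G[R]$. By Lemma 6(1) and (3) it misses $N(B_j)\cap R$ with probability at most
$$\exp\Big(-\tfrac12\gamma c_0\min\big(\tfrac{d\ell^2}n,\ell\big)\Big)\le\exp\big(-\tfrac12\gamma c_0\min(K^2,K\sqrt\varepsilon)\big)\le\tfrac18.$$
So the expected number of missed $j\in J$ is at most $|J|/8$. By Markov, with probability at least $\frac34$ at most $|J|/2$ of them are missed (trivially if $J=\emptyset$). With probability at least $\frac12$ the visited set is an $\ell$-core. Since $\frac34+\frac12>1$, both happen with positive probability. Such a visited set is a connected core of at most $\ell$ vertices, joined to at least $|J|/2\ge\frac{\varepsilon\gamma}{48}s$ of the $B_j$.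

**Step 5: count edges.** Contract the $\lceil t\rceil$ final sets. The resulting minor has at least $\frac{\varepsilon\gamma}{48}\sum_{s<\lceil t\rceil}s=\frac{\varepsilon\gamma}{96}\lceil t\rceil(\lceil t\rceil-1)$ edges, so its average degree is at least $\frac{\varepsilon\gamma}{48}(\lceil t\rceil-1)\ge\frac{\varepsilon\gamma}{96}t$, using $t\ge2$. $\square$

**Proof of Theorem 1 for $d>\sqrt n$.** For $n$ large, $D\ge3$. Also $D\le t\le\sqrt{nd}\le n/\sqrt\varepsilon$, so for $n$ large $\log D\le2\log n\le4\log d$. The last inequality is where $d>\sqrt n$ is used. By (1), $G$ has a $K_r$ minor with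
$$r\ge c_{KT}\frac D{\sqrt{\log D}}\ge c_{KT}\frac{\varepsilon\gamma\kappa}{192}\sqrt{\frac{nd}{\log d}}.\qquad\square$$

## 6. The case $d\le\sqrt n$: missed sets and short detours

**Where density stops working.** Lemma 8 holds for every $d\ge3$, and with $\log D\le2\log n$ it gives a clique minor of order $\sqrt{nd/\log n}$. If $\log d$ is much smaller than $\log n$, for example if $d$ is constant, this is too weak. Density alone cannot repair it: Theorem 3 with $d=n$ gives graphs on about $n$ vertices with all degrees at least $\varepsilon_0n$ and no clique minor of order $Cn/\sqrt{\log n}$. So each new set should touch *every* earlier one, directly. Taking $\ell\approx K\sqrt{n\log d/d}$, a walk misses a given earlier set with probability at most $d^{-5}$. A union bound over all $t$ earlier sets needs this below $1/t$, that is, $d\ell^2/n$ of order $\log n$, and the same $\log n$ comes back.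

**What we do instead.** We accept that the walk $B^0$ misses a few earlier sets, at most $t/d^2$ of them, and repair the misses by attaching short paths. Here too the obvious version fails. Aiming at one missed set at a time, we would hit a large ball around its neighborhood. The bound on the path length is then of order $\log(n/(d\ell))$, so for constant $d$ the bound on the total repair is of order $\sqrt n\log n$, while $\ell$ is only of order $\sqrt n$. The remedy is to aim at *any one* of the $m$ currently missed sets. Their joint neighborhood has size of order $m\ell$, so a radius of order $\log(t/m)$ suffices, and these logarithms sum to $O(\frac t{d^2}\log d)$, a small multiple of $\ell$. The price is that the walk must hit the balls for all possible missed families. There are at most $\exp(O(\frac t{d^2}\log d))$ of these, and each ball is missed with probability $e^{-\Omega(\ell)}$.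

There is a second change. In Section 5 we could ignore earlier sets that had lost contact with $R$. Now every set in use must be touched, so a set that loses contact is discarded into $S$.

**Step 1: parameters.** Let
$$\ell=\Big\lceil K\sqrt{\tfrac{n\log d}d}\,\Big\rceil,\qquad t=\kappa\sqrt{\tfrac{nd}{\log d}},\qquad Q_{\max}=\frac t{d^2}.$$
Since $d\ge3$, $\log d>1$, and since $d\le\sqrt n$, $n\log d/d\ge\sqrt n$. So for $n$ large $2\le\ell\le2K\sqrt{n\log d/d}\le2K\sqrt n\le n/2$, also $d\ell\le2K\sqrt{nd\log d}\le2Kn^{3/4}\sqrt{\log n}\le n$, and $t\ge\kappa\sqrt n\ge1$. Directly from the definitions and $\kappa K=\varepsilon/128$,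
$$t\le\frac\kappa K\cdot\frac d{\log d}\,\ell,\qquad\frac n\ell\le\frac t{\kappa K}=\frac{128t}\varepsilon,\qquad2t\cdot2\ell\le8\kappa Kn=\frac{\varepsilon n}{16}.\tag{4}$$
Put $C_1=\frac{12\cdot128}{\varepsilon'\gamma\varepsilon}$, $a=\frac1{\log(1+\varepsilon')}$, $C_2=1+a(\log(eC_1)+2)$. These depend only on $\varepsilon$, and $C_1>1$. Choose $K$ with
$$\tfrac12\gamma c_0K^2\ge5,\qquad\frac\varepsilon{128K^2}\le\frac\gamma8,\qquad\frac{C_2\,\varepsilon}{128K^2}\le\frac{\varepsilon\gamma}{96}.\tag{5}$$

**Step 2: the process.** Maintain a partition $V=M\cup S\cup R$, with $M$ the disjoint union of $B_1,\dots,B_s$ (renumbered when a set leaves), such that: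

* each $B_j$ is connected, the $B_j$ are pairwise joined by edges, and $|B_j|\le2\ell$;
* $B_j=B_j^0\cup Q_j$ with $B_j^0$ an $\ell$-core and $|Q_j|\le\frac\varepsilon8|B_j|$;
* $e(S,R)\le\frac\varepsilon4d|S|$, $|M|\le\varepsilon n/16$ and $|R|\ge0.85n$.

Start with $R=V$, $M=S=\emptyset$, and perform the first applicable step:

* (a) If $e(B_j,R)<\frac\varepsilon4d|B_j|$ for some $j$, move $B_j$ from $M$ to $S$.
* (b) If there is a nonempty $X\subseteq R$ with $|X|\le|R|/2$ and $e(X,R\setminus X)<\frac\varepsilon4d|X|$, move $X$ from $R$ to $S$.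
* (c) If $s<t$, find $B\subseteq R$ as in Lemma 9 below and move it to $M$ as a new branch set.

**Step 3: invariants and termination.** In (a), $R$ is unchanged and the new number of edges between $S$ and $R$ is $e(S,R)+e(B_j,R)\le\frac\varepsilon4d(|S|+|B_j|)$. In (b) it is at most $e(S,R)+e(X,R\setminus X)\le\frac\varepsilon4d(|S|+|X|)$, the new reservoir has at least $0.425n\ge0.4n$ vertices, and Lemma 4 gives $0.85n$ again. In (c), $R$ shrinks and $S$ is unchanged, so $e(S,R)$ does not grow. The number of sets becomes less than $t+1\le2t$, so $|M|\le2t\cdot2\ell\le\varepsilon n/16$ by (4). Lemma 4 applied before the step gives $|S|\le n/12$, and therefore $|R|\ge0.85n$ after it. The quantity $2|S|+|M|\le2n$ strictly increases in each of (a), (b), (c), so the process stops. If Lemma 9 holds, it can stop only with $s\ge t$, and then the $B_j$ form a $K_s$ minor with $s\ge\kappa\sqrt{nd/\log d}$. So the following lemma finishes the proof of Theorem 1.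

**Lemma 9 (Extension Lemma).** When (a) and (b) are not applicable and $s<t$, there is a connected $B=B^0\cup Q\subseteq R$, joined by an edge to every $B_j$, with $B^0$ an $\ell$-core, $|Q|\le\frac\varepsilon8|B|$ and $|B|\le2\ell$.

*Proof.* Since (b) is not applicable, $h(G[R])\ge\varepsilon'd$. Since (a) is not applicable, $e(B_j,R)\ge\frac\varepsilon4d|B_j|$ for all $j$. Put $n'=|R|$ and $U_j=N(B_j)\cap R$. A set $B\subseteq R$ is joined to $B_j$ exactly when it meets $U_j$.

**Step 4: each $U_j$ is large.** The purpose is to make the walk likely to hit $U_j$. At most $d|Q_j|\le\frac\varepsilon8d|B_j|$ of the edges from $B_j$ to $R$ start in $Q_j$, so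
$$e(B_j^0,R)\ge\tfrac\varepsilon4d|B_j|-\tfrac\varepsilon8d|B_j|=\tfrac\varepsilon8d|B_j|\ge\tfrac\varepsilon8d\cdot\tfrac{\gamma\ell}{12}.$$
As $d\ell\le n$, Lemma 7 gives $|U_j|\ge c_0d\ell$.

**Step 5: balls around unions are huge.** The purpose is to prepare the detours. Let $J\subseteq[s]$ with $|J|=m\ge1$ and $U_J=\bigcup_{j\in J}U_j$. At least $\varepsilon'd\sum_{j\in J}|B_j|\ge\varepsilon'dm\gamma\ell/12$ edges go from $\bigcup_{j\in J}B_j$ to $U_J$, and each vertex of $U_J$ receives at most $d$ of them. So $|U_J|\ge\varepsilon'\gamma m\ell/12$, and by (4)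
$$\frac n{|U_J|}\le\frac{12}{\varepsilon'\gamma m}\cdot\frac n\ell\le\frac{C_1t}m.$$
In $G[R]$ a set $X$ with $|X|\le n'/2$ has at least $e(X,R\setminus X)/d\ge\varepsilon'|X|$ neighbors outside $X$, because a vertex receives at most $d$ edges. So a ball grows by a factor of at least $1+\varepsilon'$ per unit of radius until it exceeds $n'/2$. Let $r_m=\lceil a\log(C_1t/m)\rceil$, where $C_1t/m\ge1$ because $m\le s<t$. The ball $Y_J$ of radius $r_m$ around $U_J$ in $G[R]$ satisfies
$$|Y_J|\ge\min\big(n'/2,(1+\varepsilon')^{r_m}|U_J|\big)\ge n'/2,$$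
since $(1+\varepsilon')^{r_m}\ge C_1t/m\ge n/|U_J|$.

**Step 6: one walk that avoids three failures.** Run the walk of length $\ell$ in $G[R]$.

*Failure 1: $B^0$ is not an $\ell$-core.* Probability at most $\frac12$.

*Failure 2: more than $Q_{\max}$ indices $j$ have $B^0\cap U_j=\emptyset$.* By Lemma 6(1), Step 4, $d\ell^2/n\ge K^2\log d$ and (5), each $j$ is missed with probability at most
$$\exp\Big(-\frac{\gamma\ell c_0d\ell}{2n}\Big)\le\exp\big(-\tfrac12\gamma c_0K^2\log d\big)\le d^{-5}.$$
By Markov, failure 2 has probability at most $td^{-5}/(td^{-2})=d^{-3}\le\frac1{27}$.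

*Failure 3: $B^0\cap Y_J=\emptyset$ for some $J$ with $1\le|J|\le Q_{\max}$.* If $Q_{\max}<1$ there is no such $J$. Otherwise, for fixed $J$, Lemma 6(1) and $|Y_J|\ge n'/2$ give probability at most $e^{-\gamma(\ell-1)/2}\le e^{-\gamma\ell/4}$. For $m\le Q_{\max}$ we have $t^m=d^{2m}Q_{\max}^m\le d^{2Q_{\max}}Q_{\max}^m$, so the number of such $J$ is at most
$$\sum_{1\le m\le Q_{\max}}\frac{t^m}{m!}\le d^{2Q_{\max}}\sum_m\frac{Q_{\max}^m}{m!}\le\exp\Big(\frac t{d^2}(1+2\log d)\Big).$$
By $\log d\ge1$, (4), $d\ge3$ and (5),
$$\frac t{d^2}(1+2\log d)\le\frac{3t\log d}{d^2}\le\frac{3\kappa\ell}{Kd}\le\frac\kappa K\ell=\frac\varepsilon{128K^2}\ell\le\frac{\gamma\ell}8.$$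
So failure 3 has probability at most $e^{\gamma\ell/8-\gamma\ell/4}=e^{-\gamma\ell/8}\le\frac1{100}$ for $n$ large, as $\ell\ge Kn^{1/4}$.

The total is at most $\frac12+\frac1{27}+\frac1{100}<1$. Fix an outcome with no failure.

**Step 7: detours to the missed sets.** Let $J_0$ be the set of indices missed by $B^0$, so $|J_0|\le Q_{\max}$, and start with $B=B^0$, $J=J_0$. While $J\ne\emptyset$, let $m=|J|$. Since $B^0$ meets $Y_J$, there is a path in $G[R]$ with at most $r_m$ edges from a vertex of $B^0$ to $U_J$. Add its vertices to $B$ and remove from $J$ all indices $j$ with $B\cap U_j\ne\emptyset$. At least one index is removed, so each value of $m$ occurs at most once. At the end $B$ is connected and meets every $U_j$.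

**Step 8: the detours are short in total.** Let $Q=B\setminus B^0$. Each path adds at most $r_m\le1+a\log(C_1t/m)$ new vertices. If $Q_{\max}<1$ then $Q=\emptyset$. Otherwise let $x=\lfloor Q_{\max}\rfloor\ge1$ and $A=C_1t\ge Q_{\max}$. From $x!\ge(x/e)^x$ we get $\sum_{m\le x}\log(A/m)\le x\log(eA/x)$. The function $y\mapsto y\log(eA/y)$ has derivative $\log(A/y)\ge0$ on $(0,A]$, so we may replace $x$ by $Q_{\max}=t/d^2$:
$$|Q|\le\sum_{m\le Q_{\max}}\Big(1+a\log\frac{C_1t}m\Big)\le Q_{\max}\big(1+a\log(eC_1d^2)\big)\le C_2\,Q_{\max}\log d,$$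
where the last step uses $\log d\ge1$. By (4) and (5),
$$C_2\,Q_{\max}\log d=C_2\frac{t\log d}{d^2}\le C_2\frac{\kappa}{Kd}\ell\le\frac{C_2\,\varepsilon}{128K^2}\ell\le\frac\varepsilon8\cdot\frac{\gamma\ell}{12}\le\frac\varepsilon8|B^0|.$$
So $|Q|\le\frac\varepsilon8|B^0|\le\frac\varepsilon8|B|$, and $|B|\le(1+\frac\varepsilon8)\ell\le2\ell$. $\square$

This proves Theorem 1 for $d\le\sqrt n$. Together with Section 5, and taking the smaller of the two constants and the larger of the two thresholds $n_0$, Theorem 1 is proved. $\blacksquare$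

## 7. Expansion of linear-size sets suffices: Theorem 2

Now suppose only that $h(S)\ge\varepsilon d$ whenever $n/3\le|S|\le n/2$. We trim $G$ down to an induced subgraph to which Theorem 1 applies.

**Step 1: the trimming procedure.** Start with $S=\emptyset$, $R=V$. While there is a nonempty $X\subseteq R$ with $|X|\le|R|/2$ and $e(X,R\setminus X)<\frac\varepsilon2d|X|$, move $X$ from $R$ to $S$. As in Section 5, additivity gives $e(S,R)<\frac\varepsilon2d|S|$ whenever $S\ne\emptyset$.

**Step 2: the trimmed part stays small.** We claim that always $|S|<n/3$. Otherwise consider the first move after which this fails, from $S$ with $|S|<n/3$ to $S'=S\cup X$ with $|S'|\ge n/3$. Since $|X|\le(n-|S|)/2$, we have $|S'|\le(n+|S|)/2<2n/3$. If $|S'|\le n/2$, then $e(S',V\setminus S')<\frac\varepsilon2d|S'|$ contradicts the hypothesis for $S'$. If $|S'|>n/2$, then $n/3<|V\setminus S'|<n/2$, and the hypothesis for $V\setminus S'$ gives $e(S',V\setminus S')\ge\varepsilon dn/3$, while $e(S',V\setminus S')<\frac\varepsilon2d\cdot\frac{2n}3=\varepsilon dn/3$, a contradiction.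

**Step 3: conclusion.** The procedure ends, since $R$ shrinks. At the end $h(G[R])\ge\frac\varepsilon2d$, the maximum degree of $G[R]$ is at most $d$, and $|R|\ge2n/3$. Theorem 1 with $\varepsilon/2$, applied to $G[R]$, gives a $K_r$ minor with $r\ge c\sqrt{(2n/3)d/\log d}$. $\blacksquare$

## 8. Random graphs with no larger clique minor: Theorem 3

We use two Chernoff bounds for a binomial variable $X$. If $\mu$ is the mean, then $\Pr(X\le\mu/2)\le e^{-\mu/8}$. If $\mu$ is *at least* the mean and $0<\delta\le1$, then $\Pr(X\ge(1+\delta)\mu)\le e^{-\delta^2\mu/3}$. Let $d_0\ge72$ be a constant with $\sqrt d/\log d\ge4+\log d$ for all $d\ge d_0$.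

**Case $d<d_0$.** Take a cubic graph on $n$ or $n-1$ vertices with $h\ge c_1\ge(c_1/d_0)d$, from the theorem of Bollobás quoted in Section 4. A $K_r$ minor needs $\binom r2\le3n/2$, so $(r-1)^2\le3n$ and $r\le1+\sqrt{3n}<3\sqrt n\le3\sqrt{nd/\log d}$.

**Case $d_0\le d\le n$.** Let $G\sim G(n,p)$ with $p=\frac d{2n}\le\frac12$. We show that three good events hold together with positive probability, and then clean up.

**Step 1: large cuts.** Let $n/3\le|S|\le n/2$. The mean of $e(S,V\setminus S)$ is $\mu=p|S|(n-|S|)\ge\frac d{2n}\cdot\frac{2n^2}9=\frac{dn}9$, and $\frac\mu2\ge\frac12\cdot\frac d{2n}|S|\cdot\frac n2=\frac{d|S|}8$. So $e(S,V\setminus S)\ge d|S|/8$ except with probability at most $e^{-dn/72}\le e^{-n}$. Over at most $2^n$ sets, the failure probability is at most $(2/e)^n<\frac14$ for $n$ large.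

**Step 2: few edges at vertices of large degree.** Let $Z=\sum_v\deg(v)\mathbf 1[\deg(v)>d]$. For $X\sim\mathrm{Bin}(n-1,p)$, the identity $k\binom{n-1}k=(n-1)\binom{n-2}{k-1}$ gives
$$\mathbb E[X\mathbf 1(X>d)]=(n-1)p\,\Pr\big(\mathrm{Bin}(n-2,p)>d-1\big).$$
As $d\ge12$, $d-1\ge\frac{11}{12}d=\frac{11}6\cdot\frac d2$, and the mean of $\mathrm{Bin}(n-2,p)$ is at most $\frac d2$. Chernoff with $\mu=\frac d2$, $\delta=\frac56$ bounds the probability by $e^{-25d/216}\le e^{-d/9}$. So $\mathbb EZ\le n\cdot\frac d2e^{-d/9}$. By Markov, with probability at least $\frac34$, $Z\le2nde^{-d/9}\le2nde^{-8}\le\frac{nd}{48}$, since $d\ge72$ and $e^{-8}\le\frac1{96}$.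

**Step 3: no large clique minor.** Let $r=\lceil2\sqrt{nd/\log d}\rceil\ge2$. If $G$ has a $K_r$ minor, choose a spanning tree in each branch set. This gives a vertex set $X$ and a forest $F\subseteq G$ on $X$ with exactly $r$ components, every two of which are joined by an edge of $G$. Fix $X$ and $F$, with component sizes $k_1,\dots,k_r$. Edges of $F$ and edges between components are different pairs of vertices, hence independent, so the probability of this is at most
$$p^{|F|}\prod_{i<j}\big(1-(1-p)^{k_ik_j}\big)\le p^{|F|}\exp\Big(-\sum_{i<j}(1-p)^{k_ik_j}\Big).$$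
Since $\sum_{i<j}k_ik_j\le n^2/2$, the average of $k_ik_j$ over the $\binom r2$ pairs is at most $\frac{n^2}{r(r-1)}\le\frac{2n^2}{r^2}\le\frac{n\log d}{2d}$. The function $y\mapsto(1-p)^y$ is convex and decreasing. Also $1-p\ge4^{-p}$ for $0\le p\le\frac12$, because $\log(1-p)$ is concave and equals $-p\log4$ at $p=0$ and at $p=\frac12$. Using $p\cdot\frac{n\log d}{2d}=\frac{\log d}4$ and $\frac{\log4}4\le\frac12$,
$$\sum_{i<j}(1-p)^{k_ik_j}\ge\binom r2\,4^{-(\log d)/4}\ge\frac{r^2}4\,d^{-(\log4)/4}\ge\frac{nd}{\log d}\,d^{-1/2}=\frac{n\sqrt d}{\log d}.$$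
Now the union bound. There are at most $2^n$ sets $X$. With $N=\binom n2$, there are at most $\binom Nf$ forests with $f$ edges, where $0\le f\le n-1$. Since $Np\le\frac{nd}4$, for $f\ge1$ we have $\binom Nfp^f\le\big(\frac{eNp}f\big)^f\le\big(\frac{end}{4f}\big)^f$. This is increasing in $f$ up to $\frac{nd}4\ge n$, so it is at most $\big(\frac{ed}4\big)^n\le d^n$. For $f=0$ the term is $1$. With $n2^n\le e^{2n}$, the probability of a $K_r$ minor is at most
$$n2^nd^ne^{-n\sqrt d/\log d}\le\exp\Big(n\Big(2+\log d-\frac{\sqrt d}{\log d}\Big)\Big)\le e^{-2n}<\frac14$$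
for $n$ large, by the choice of $d_0$.

**Step 4: cleaning up.** With positive probability all three good events occur. Fix such a $G$ and delete all edges at vertices of degree more than $d$, at most $Z\le nd/48$ edges. The resulting $G_1$ has maximum degree at most $d$ and no $K_r$ minor. For $n/3\le|S|\le n/2$ we have $n\le3|S|$, so
$$e_{G_1}(S,V\setminus S)\ge\frac d8|S|-\frac{nd}{48}\ge\frac d8|S|-\frac d{16}|S|=\frac d{16}|S|.$$
Steps 1 and 2 of Section 7, with $\varepsilon=\frac1{16}$, give an induced subgraph of $G_1$ on at least $2n/3$ vertices with $h\ge d/32$, maximum degree at most $d$ and no $K_r$ minor. Here $r\le2\sqrt{nd/\log d}+1\le3\sqrt{nd/\log d}$, so there is no clique minor of order $3\sqrt{nd/\log d}$ or more.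

In both cases Theorem 3 holds with $C=3$ and $\varepsilon_0=\min(c_1/d_0,1/32)$. $\blacksquare$
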